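\title{Word equations with a common exponent: twenty-three solutions suffice}

\begin{abstract}
Fix words $s_i,t_i,x_i,y_i$ and consider the equation
$s_0x_1^ks_1\cdots x_m^ks_m=t_0y_1^kt_1\cdots y_n^kt_n$ in the unknown exponent $k\ge0$.
It is known that the equation holds for all $k$ as soon as it holds for $m+n$ values of $k$.
We prove that $m+n$ can be replaced by the constant $23$, which depends neither on $m$ and $n$ nor on the alphabet or the words, and we give an example showing that no constant below $4$ works.
The proof compares both sides with a periodic word and follows, through an iterated sieve, the positions of that word at which a suitable height function is maximal.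
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Gamma$ be an alphabet and $\Gamma^*$ the free monoid over $\Gamma$, that is, the set of finite words with concatenation as product. Let $\mathbb N=\{0,1,2,\dots\}$, and let $u^0$ be the empty word. Given $m,n\ge1$ and words $s_0,\dots,s_m$, $t_0,\dots,t_n$, $x_1,\dots,x_m$, $y_1,\dots,y_n$ in $\Gamma^*$, consider the equation
\begin{equation}\label{eq:main}
s_0x_1^ks_1\cdots x_m^ks_m=t_0y_1^kt_1\cdots y_n^kt_n ,
\end{equation}
in which the only unknown is the exponent $k\in\mathbb N$. How many solutions force \eqref{eq:main} to be an identity in $k$? The following theorem of Saarela is a slight improvement of a result of Kortelainen.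

\begin{theorem}\label{thm:known}
If \eqref{eq:main} holds for $m+n$ values of $k$, then it holds for all $k$.
\end{theorem}

The question posed in \cite{weighted} is whether $m+n$ can be replaced by a constant: is there a positive integer $C$, independent of $m$, $n$, the alphabet and the words, such that \eqref{eq:main} holds for all $k\in\mathbb N$ whenever it holds for $C$ distinct values of $k$? The answer is yes.

\begin{theorem}\label{thm:main}
If \eqref{eq:main} holds for $23$ distinct integers $k\ge0$, then it holds for all $k\ge0$.
\end{theorem}

Thus the set of solutions of \eqref{eq:main} is either all of $\mathbb N$ or has at most $22$ elements. Proposition~\ref{prop:lower} gives an equation with exactly three solutions, so the smallest admissible constant $C^*$ satisfies $4\le C^*\le 23$. We do not claim that $23$ is optimal. The bound extends at once to exponents that are affine in $k$.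

\begin{corollary}\label{cor:affine}
Let $\alpha_i,\beta_i,\gamma_i,\delta_i$ be nonnegative integers. If
\[
s_0x_1^{\alpha_1k+\beta_1}s_1\cdots x_m^{\alpha_mk+\beta_m}s_m=t_0y_1^{\gamma_1k+\delta_1}t_1\cdots y_n^{\gamma_nk+\delta_n}t_n
\]
holds for $23$ distinct integers $k\ge0$, then it holds for all $k\ge0$.
\end{corollary}

\begin{proof}
Write $x_i^{\alpha_ik+\beta_i}s_i=(x_i^{\alpha_i})^k\,(x_i^{\beta_i}s_i)$, do the same on the right, and apply Theorem~\ref{thm:main}.
\end{proof}

Which answer should one expect? Over a one-letter alphabet, \eqref{eq:main} compares two lengths that are affine functions of $k$. Two solutions then force an identity, and $a^k=a$ shows that one solution does not. Over a larger alphabet the order of the letters matters, and the number $m+n$ appears as a count of zeros. Give the letters distinct positive real values $\nu(c)$, and for a word $v=v_1\cdots v_l$ and $t>1$ put $\Phi_v(t)=\sum_i\nu(v_i)t^{i-1}$; this polynomial determines $v$. We have $\Phi_{uv}=\Phi_u+t^{|u|}\Phi_v$ and $\Phi_{x^k}=\Phi_x\cdot(t^{|x|k}-1)/(t^{|x|}-1)$ for nonempty $x$. So for fixed $t$ the left side of \eqref{eq:main}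 becomes a linear combination of the exponentials $k\mapsto t^{dk}$ with $d\in\{0,|x_1|,|x_1x_2|,\dots,|x_1\cdots x_m|\}$, and the right side a combination of the same kind. Two solutions give $|x_1\cdots x_m|=|y_1\cdots y_n|$, so the difference of the two sides involves at most $m+n$ exponentials. A nonzero real combination of $r$ distinct exponentials has at most $r-1$ real zeros (divide by one of them, differentiate, and use Rolle's theorem and induction). This is the bound of Theorem~\ref{thm:known}. For arbitrary coefficients the count is sharp, because vanishing at $r-1$ given points is a system of $r-1$ homogeneous linear conditions on $r$ coefficients. From this point of view one would guess that the number of solutions can grow with $m+n$. Theorem~\ref{thm:main} says that coefficients which come from words are far more rigid.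

The proof reads the equation from the left. After a common prefix is cancelled, one side begins with $y^{\kappa k}$ for a primitive word $y$, so the other side has to agree with the periodic word $yyy\cdots$ on a prefix whose length grows with $k$. If the first block of the other side is itself a stretch of $yyy\cdots$, it cancels and we induct on the number of blocks. If it is not, the two sides are expected to leave $yyy\cdots$ at different places, except when $k$ lies in a window of bounded length. The heart of the matter, Proposition~\ref{prop:key}, is that a side can run far past its expected exit for at most four values of $k$, however many blocks it has. Section~\ref{sec:key} states this proposition and proves its simplest case, Sections~\ref{sec:sieve} and~\ref{sec:induction} prove it in general, and Sections~\ref{sec:exit} and~\ref{sec:proof} derive the theorem.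

\section{An equation with exactly three solutions}\label{sec:lower}

\begin{proposition}\label{prop:lower}
Let $s=bababbabababb$, $x_1=ab$, $x_2=bababbab$, $y_1=bababba$, $y_2=bab$ and $t=abbabbababbab$. The equation
\[
s\,x_1^kx_2^k=y_1^ky_2^k\,t
\]
holds exactly for $k\in\{1,2,3\}$. Hence no $C\le3$ is admissible.
\end{proposition}

\begin{proof}
Spelling out the words gives
\[
sa=y_1^2,\qquad y_1=babab\cdot ba,\qquad x_2=y_1b=ba\,y_2^2=y_2x_1y_2,\qquad t=x_1y_2x_2 .
\]
The last two identities yield $x_2^2=y_2x_1y_2x_2=y_2t$. Therefore
\begin{align*}
s\,x_1x_2&=sa\cdot b\,x_2=y_1\cdot y_1b\cdot x_2=y_1x_2^2=y_1y_2\,t,\\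
s\,x_1^2x_2^2&=sa\cdot bab\cdot x_2^2=y_1^2\,y_2\,y_2t,\\
s\,x_1^3x_2^3&=sa\cdot babab\cdot ba\,y_2^2\cdot x_2^2=y_1^3\,y_2^2\,y_2t .
\end{align*}
For $k=0$ the equation reads $s=t$, but $s$ begins with $b$ and $t$ with $a$. For $k\ge4$ the left side begins with $sa\cdot bababa$ and the right side with $y_1^2\cdot bababb$, so letter number $20$ is $a$ on the left and $b$ on the right.
\end{proof}

\section{Periodic words and patterns}\label{sec:prelim}

We write $|u|$ for the length of a word $u$, $\Gamma^+$ for the set of nonempty words, and $\Gamma^\omega$ for the set of right-infinite words. For $u\in\Gamma^+$ let $u^\omega=uuu\cdots$. For finite or infinite words $u,v$, let $\operatorname{lcp}(u,v)\in\mathbb N\cup\{\infty\}$ be the length of their longest common prefix. A word $v_1\cdots v_l$ has \emph{period} $\pi\ge1$ if $v_i=v_{i+\pi}$ for $1\le i\le l-\pi$. A nonempty word is \emph{primitive} if it is not of the form $u^c$ with $c\ge2$. Every nonempty word $x$ is a power of a primitive word, namely of the shortest word of which it is a power. The words $uv$ and $vu$ are \emph{conjugate}. A conjugate of $u^c$ is the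 $c$-th power of a conjugate of $u$, so conjugates of primitive words are primitive. Every factor of $y^\omega$ of length $|y|$ is a conjugate of $y$, and if $s$ is a prefix of $y^\omega$, then $y^\omega=sz^\omega$ where $z$ is the factor of length $|y|$ that follows $s$.

The theorem of Fine and Wilf states that a word of length at least $\pi+\pi'-\gcd(\pi,\pi')$ with periods $\pi$ and $\pi'$ has period $\gcd(\pi,\pi')$. We use it in the following form.

\begin{lemma}\label{lem:fw}
Let $u,v\in\Gamma^+$ and let $z$ be primitive.
\begin{enumerate}
\item[(a)] If $u^\omega\ne v^\omega$, then $\operatorname{lcp}(u^\omega,v^\omega)<|u|+|v|$.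
\item[(b)] If $u^\omega=z^\omega$, then $u=z^c$ for some $c\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose $u^\omega$ and $v^\omega$ have a common prefix of length $|u|+|v|$. It has periods $|u|$ and $|v|$, hence period $g=\gcd(|u|,|v|)$. So $u$ and $v$ are powers of its prefix $e$ of length $g$, and $u^\omega=e^\omega=v^\omega$. This proves (a). For $v=z$, primitivity gives $e=z$, which is (b).
\end{proof}

It is convenient to let both sides of the equation be infinite words: then no word ends in the middle of a comparison, and $y^\omega$ itself is allowed as a side of the equation. An \emph{$\omega$-pattern} with $m\ge0$ \emph{blocks} is a tuple $X=(s_0,x_1,s_1,\dots,x_m,s_m)$ with $x_1,\dots,x_m\in\Gamma^+$, $s_0,\dots,s_{m-1}\in\Gamma^*$ and $s_m\in\Gamma^\omega$. Put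
\[
X(k)=s_0x_1^ks_1\cdots x_m^ks_m\in\Gamma^\omega .
\]

\begin{theorem}\label{thm:omega}
If $X$ and $Y$ are $\omega$-patterns and $X(k)=Y(k)$ for $23$ distinct integers $k\ge0$, then $X(k)=Y(k)$ for all $k\ge0$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:omega}]
Delete the empty words among the $x_i,y_i$ and merge the neighboring constants. Take a new letter $\#$ and append $\#^\omega$ to both sides of \eqref{eq:main}. For finite words $u,v$ over $\Gamma$ we have $u\#^\omega=v\#^\omega$ if and only if $u=v$.
\end{proof}

\section{Patterns that follow a periodic word}\label{sec:key}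

A \emph{finite pattern} is a tuple $B=(x_1,s_1,\dots,x_m,s_m)$ with $m\ge1$, $x_i\in\Gamma^+$ and $s_i\in\Gamma^*$; put $B(k)=x_1^ks_1\cdots x_m^ks_m$. We think of $k$ as time.

\begin{proposition}\label{prop:key}
Let $z$ be a primitive word of length $N$, let $B$ be a finite pattern with $|x_1|<N$, and let $2\le k_1<\dots<k_5$ be integers. If $B(k_i)$ is a prefix of $z^\omega$ for $i=1,\dots,5$, then $|B(k_3)|<2N$.
\end{proposition}

The case $|x_1|\ge N$ is excluded because it is settled by Lemma~\ref{lem:fw}: then $x_1^2$ is a common prefix of $x_1^\omega$ and $z^\omega$ of length at least $|x_1|+N$, so $x_1$ is a power of $z$, and no bound on $|B(k)|$ can hold. Primitivity is needed, as $z=aa$, $B(k)=a^k$ shows. A single time gives no bound either: for $z=a^{2}b$ the pattern $a^kb\,a^kb\,a^kb$ equals $z^3$ at $k=2$. For one block, two times $k<k'$ suffice. Indeed $x_1^ks_1$ is then a prefix of $x_1^{k'}s_1$, so $s_1$ is a prefix of $x_1^{k'-k}s_1$ and hence of $x_1^\omega$; thus $B(k')$ is a common prefix of $x_1^\omega\ne z^\omega$, and $|B(k')|<|x_1|+N$. With several blocks this fails, since a change in the first block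 can be compensated by later ones. The point of the proposition is that the number of times needed does not grow with $m$.

Throughout Sections~\ref{sec:key}--\ref{sec:induction} we write $z^\omega=\zeta_1\zeta_2\cdots$ and $\zeta(p,p']=\zeta_{p+1}\cdots\zeta_{p'}$.

\subsection{Tracks}

To compare the words $B(k)$ at different times we need names for letters that make sense at every time. Let $k\ge2$. Denote by $(i,q;r)$ the $q$-th letter of copy number $r$ of $x_i$, where $0\le r\le k-1$. A \emph{track} is one of the following symbols $\tau$; it names a letter of $B(k)$ at each time $k\ge2$, whose position in $B(k)$ is $P_\tau(k)$. With $d_i=|x_1\cdots x_i|$ and $a_i=|s_1\cdots s_i|$ (so $d_0=a_0=0$):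
\begin{itemize}
\item $\mathsf F(i,q)$ is the letter $(i,q;0)$ in the first copy, with $P(k)=a_{i-1}+q+d_{i-1}k$;
\item $\mathsf L(i,q)$ is the letter $(i,q;k-1)$ in the last copy, with $P(k)=a_{i-1}+q-|x_i|+d_ik$;
\item $\mathsf C(i,q)$ is the $q$-th letter of the constant $s_i$, with $P(k)=a_{i-1}+q+d_ik$.
\end{itemize}
The coefficient of $k$ in $P_\tau(k)$ is the \emph{speed} of $\tau$. The letters $(i,q;r)$ with $0<r<k-1$ lie on no track; we call them \emph{middle letters}. Figure~\ref{fig:tracks} shows an example.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.7cm,y=-0.95cm]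
\draw[gray] (1,2)--(1,4) (2,2)--(2,4);
\draw[gray,dashed] (3,2)--(7,4) (4,2)--(8,4) (5,2)--(9,4) (6,2)--(10,4);
\draw[gray,thick,dotted] (7,2)--(13,4);
\foreach \w [count=\p] in {a,b,a,b,c,d,d} \node[fill=white,inner sep=1.5pt] at (\p,2) {$\w$};
\foreach \w [count=\p] in {a,b,a,b,a,b,c,d,d,d} \node[fill=white,inner sep=1.5pt] at (\p,3) {$\w$};
\foreach \w [count=\p] in {a,b,a,b,a,b,a,b,c,d,d,d,d} \node[fill=white,inner sep=1.5pt] at (\p,4) {$\w$};
\foreach \p in {2,3,4} \node at (-0.5,\p) {$k=\p$};
\end{tikzpicture}
\caption{The words $B(k)=(ab)^kc\,d^k$ for $k=2,3,4$, with letters that keep their role joined by lines. Solid: the first copy of $ab$ (speed $0$). Dashed: the last copy of $ab$, the constant $c$ and the first $d$ (speed $2$). Dotted: the last $d$ (speed $3$). Letters on no line are middle letters.}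
\label{fig:tracks}
\end{figure}

Order the tracks as $\mathsf F(1,\cdot)$, $\mathsf L(1,\cdot)$, $\mathsf C(1,\cdot)$, $\mathsf F(2,\cdot),\dots$, with $q$ increasing inside each group. For tracks $\tau<\tau'$, the \emph{word between} them at time $k$ is the factor of $B(k)$ in positions $P_\tau(k)+1,\dots,P_{\tau'}(k)$.

\begin{lemma}\label{lem:tracks}
Let $\tau<\tau'$ be tracks.
\begin{enumerate}
\item[(a)] $P_\tau(k)<P_{\tau'}(k)$ for every $k\ge2$.
\item[(b)] If $\tau$ and $\tau'$ have the same speed, the word between them does not depend on $k\ge2$. Otherwise its length is $a+gk$ with integers $a$ and $g\ge1$.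
\item[(c)] The tracks of speed $0$ are the $\mathsf F(1,q)$, and $P_{\mathsf F(1,q)}(k)=q\le|x_1|$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) holds because for $k\ge2$ the first and the last copy of $x_i$ are different copies; this is the reason for the hypothesis $k_1\ge2$. Along the order the speeds are nondecreasing, and $0=d_0<d_1<\dots<d_m$. The tracks of speed $d_i$ are the $\mathsf L(i,\cdot)$, $\mathsf C(i,\cdot)$, $\mathsf F(i+1,\cdot)$, as far as these exist. At every time they are the consecutive letters of the factor formed by the last copy of $x_i$, then $s_i$, then the first copy of $x_{i+1}$; this factor is $x_is_ix_{i+1}$, or $x_1$ for $i=0$, or $x_ms_m$ for $i=m$. This gives (b) and (c).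
\end{proof}

\subsection{The simplest case: one summit per period}\label{subsec:simple}

The plan is to single out positions of $z^\omega$, one per period, and to show that the first two of them are occupied by the same tracks at several times. A track that stays in place has speed $0$, so both positions lie in the first copy of $x_1$, which is too short to contain them. Positions are singled out by a height function.

Let $w$ assign a real weight to each letter of $z$ so that the weights of the $N$ letters of $z$ add up to $0$. The \emph{height} $h(p)=w(\zeta_1)+\dots+w(\zeta_p)$ is then $N$-periodic in $p\ge1$. Let $M$ be its maximum, and call $p$ a \emph{summit} if $h(p)=M$. Assume in this subsection that the summits are exactly $p_0,\ p_0+N,\ p_0+2N,\dots$ with $1\le p_0\le N$. For instance, $z=aabab$ with $w(a)=2$, $w(b)=-3$ has heights $2,4,1,3,0$ at $p=1,\dots,5$, and $p_0=2$. We prove Proposition~\ref{prop:key} under this assumption, using only the three times $k_2<k_3<k_4$.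

Suppose $|B(k_3)|\ge2N$, so that $p_0$ and $p_0+N$ are positions of $B(k_3)$. Two observations describe a letter of $B(k_3)$ that sits at a summit $p$.

\emph{A letter on a track $\tau$.} Let $\varphi_\tau(k)$ be the total weight of the prefix of $B(k)$ of length $P_\tau(k)$. Each letter occurs in this prefix a number of times that is affine in $k$, so $\varphi_\tau$ is affine. At the three times $\varphi_\tau(k)=h(P_\tau(k))\le M$, with equality at the middle time. An affine function cannot have a strict maximum in the middle, so $\varphi_\tau\equiv M$. In particular $P_\tau(k_2)$ is a summit, and $P_\tau(k_2)\le P_\tau(k_3)=p$.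

\emph{A middle letter $(i,q;r)$.} Let $W_i$ be the total weight of $x_i$. The letters $(i,q;r\pm1)$ have heights $M\pm W_i\le M$. So $W_i=0$, and the letter $(i,q;r-1)$ sits at the summit $p-|x_i|$.

Take $p=p_0$. No summit is smaller, so the letter is on a track $\rho$ and $P_\rho(k_2)=p_0=P_\rho(k_3)$. Hence $\rho$ has speed $0$ and $\rho=\mathsf F(1,p_0)$. Now take $p=p_0+N$. If the letter is a middle letter $(i,q;r)$, then $(i,q;r-1)$ sits at $p_0$, so $i=1$ and $|x_1|=N$, which is false. If it is on a track $\tau>\rho$, then $P_\tau(k_2)$ is a summit in $(p_0,p_0+N]$, so it equals $p_0+N$. Then $\tau$ has speed $0$ and $p_0+N\le|x_1|$, which is false as well. This proves the proposition in the present case.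

In general no weight on letters has one summit per period. For $z=aababbab$ the admissible weights are $w(a)=-w(b)=\lambda$, the heights are $\lambda\cdot(1,2,1,2,1,0,1,0)$, and there are at least two summits per period for every $\lambda$. The remedy is to cut $z^\omega$ at the summits, to treat the pieces as new letters, and to repeat. Two difficulties arise.

First, the piece between two consecutive summits may change with time. If $w(a)=1$ and $w(b)=-1$, the word $b^ka^k$ leads from a summit to the next summit for every $k$. A careless weight on pieces, such as the indicator of $b^3a^3$, contributes $0,1,0$ at the times $2,3,4$ and creates a strict maximum in the middle. We therefore weight pieces by the square of their length, which is convex in $k$.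

Second, a track whose height is affine and not constant may still reach the maximum at an extreme time. So after one round the surviving tracks account for all summits only at the inner times. If each round cost two times, the number of times would depend on $z$. It does not, because cutting is a local operation (Lemma~\ref{lem:local}), and this lets us recover the extreme times in every round.

\section{A sieve on the positions of $z^\omega$}\label{sec:sieve}

This section concerns the primitive word $z$ only. A set $\Theta$ of positive integers is \emph{$N$-periodic} if, for all $p\ge1$, $p\in\Theta$ is equivalent to $p+N\in\Theta$. We construct nonempty $N$-periodic sets $\Theta_0\supset\Theta_1\supset\dots\supset\Theta_J$, starting with $\Theta_0=\{1,2,\dots\}$.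

Let $\Theta_j=\{p_0<p_1<\cdots\}$ be given, and let $c_j$ be the number of its elements among any $N$ consecutive positive integers. If $c_j=1$, stop and put $J=j$. Let $c_j\ge2$. The \emph{arcs} of $\Theta_j$ are the words $e_i=\zeta(p_{i-1},p_i]$ for $i\ge1$; they satisfy $e_{i+c_j}=e_i$. They are not all equal, for otherwise the conjugate $e_1\cdots e_{c_j}=\zeta(p_0,p_0+N]$ of $z$ would be a $c_j$-th power. This is where primitivity is used. Define a weight $w_j$ on the set of arcs as follows.
\begin{enumerate}
\item[(i)] If the arcs do not all have the same length, put $w_j(e)=|e|^2-\mu_j$, where $\mu_j=\frac1{c_j}\sum_{i=1}^{c_j}|e_i|^2$.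
\item[(ii)] Otherwise fix an arc $e^*$, let $\mu_j=\frac1{c_j}\#\{1\le i\le c_j:e_i=e^*\}$, and put $w_j(e^*)=1-\mu_j$ and $w_j(e)=-\mu_j$ for $e\neq e^*$.
\end{enumerate}
In both cases $w_j(e)$ depends only on the word $e$, the weights of $c_j$ consecutive arcs add up to $0$, and $w_j$ is not identically $0$. The height $h_j(p_i)=\sum_{l=1}^iw_j(e_l)$, with $h_j(p_0)=0$, is therefore an $N$-periodic and nonconstant function on $\Theta_j$. Put
\[
M_j=\max h_j,\qquad \Theta_{j+1}=\{p\in\Theta_j:h_j(p)=M_j\}.
\]
The set $\Theta_{j+1}$ is $N$-periodic and $1\le c_{j+1}<c_j$. So the process stops, and $\Theta_J$ has exactly one element per period.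

\begin{example}\label{ex:sieve}
Let $z=aababbab$. The arcs of $\Theta_0$ are single letters, so case (ii) applies. With $e^*=a$ we get $w_0(a)=\frac12$, $w_0(b)=-\frac12$, the heights at $p=1,\dots,8$ are $0,\frac12,0,\frac12,0,-\frac12,0,-\frac12$, and $\Theta_1=\{2,4,10,12,\dots\}$. The arcs of $\Theta_1$ are $ba$ and $bbabaa$. Case (i) applies with $\mu_1=(4+36)/2=20$, so $w_1(ba)=-16$ and $w_1(bbabaa)=16$. The heights at $2,4,10$ are $0,-16,0$, hence $\Theta_2=\{2,10,18,\dots\}$ and $J=2$.
\end{example}

Membership in $\Theta_j$ is defined by a maximum over the whole period. But once a point of $\Theta_j$ is known, the following points can be found by reading on from it.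

\begin{lemma}\label{lem:local}
Let $0\le j\le J$.
\begin{enumerate}
\item[(a)] If $p,p'\in\Theta_j$ and $\zeta(p,p+n]=\zeta(p',p'+n]$, then for $0\le l\le n$ we have $p+l\in\Theta_j$ if and only if $p'+l\in\Theta_j$.
\item[(b)] Let $j<J$. If $p\in\Theta_j$ and the word $e=\zeta(p,p+n]$ is an arc of $\Theta_j$, then $p+n$ is the element of $\Theta_j$ that follows $p$, and $h_j(p+n)=h_j(p)+w_j(e)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We induct on $j$; for $j=0$ there is nothing to prove. Let $p,p'\in\Theta_{j+1}$ with $\zeta(p,p+n]=\zeta(p',p'+n]$. As $p,p'\in\Theta_j$, the translation by $p'-p$ maps $\Theta_j\cap[p,p+n]$ onto $\Theta_j\cap[p',p'+n]$. Corresponding arcs are equal words and have equal weights. Since $h_j(p)=h_j(p')=M_j$, corresponding points have equal heights, so one lies in $\Theta_{j+1}$ if and only if the other does.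

(b) We have $e=\zeta(p',p'+n]$ for consecutive elements $p',p'+n$ of $\Theta_j$. By (a), $p$ and $p+n$ are consecutive elements of $\Theta_j$.
\end{proof}

\section{Proof of Proposition~\ref{prop:key}}\label{sec:induction}

Let $z,B,k_1,\dots,k_5$ be as in the proposition and suppose that $|B(k_3)|\ge2N$. Put $S=\{k_1,\dots,k_5\}$ and $S^\circ=\{k_2,k_3,k_4\}$. For $k\in S$ the word $B(k)$ is a prefix of $z^\omega$, so its factor in positions $p+1,\dots,p'$ is $\zeta(p,p']$.

\subsection{Selections and the invariant}

We want to describe the points of $\Theta_j$ inside $B(k)$ by data that do not depend on $k$. Section~\ref{subsec:simple} suggests the form of these data. Passing from one copy of $x_i$ to the next changes the height by a fixed amount $W_i$. If $W_i=0$, a letter of $x_i$ is a summit in all copies or in none; if $W_i<0$, only the first copy can contain summits; if $W_i>0$, only the last.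

A \emph{selection} $\mathcal T$ consists of sets $R_i\subset\{1,\dots,|s_i|\}$ and $Q_i\subset\{1,\dots,|x_i|\}$ for $1\le i\le m$, and of a \emph{type} $\mathsf A$ (all), $\mathsf F$ (first) or $\mathsf L$ (last) for each block $i$ with $Q_i\ne\emptyset$. For $k\ge2$, let $\mathcal T(k)$ be the set of positions in $B(k)$ of the letters $\mathsf C(i,q)$ with $q\in R_i$ and of the letters $(i,q;r)$ with $q\in Q_i$, where $r$ is arbitrary for type $\mathsf A$, $r=0$ for type $\mathsf F$, and $r=k-1$ for type $\mathsf L$. The \emph{tracks of $\mathcal T$} are the $\mathsf C(i,q)$ with $q\in R_i$, the $\mathsf F(i,q)$ with $q\in Q_i$ for types $\mathsf A,\mathsf F$, and the $\mathsf L(i,q)$ with $q\in Q_i$ for types $\mathsf A,\mathsf L$. The elements of $\mathcal T(k)$ that are not on tracks of $\mathcal T$ are middle letters of blocks of type $\mathsf A$; in block $i$ they lie between the tracks $\mathsf F(i,\max Q_i)$ and $\mathsf L(i,\min Q_i)$.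

A subset $T$ of $\Theta_j$ is an \emph{initial segment} if it contains, with each of its elements $p$, all elements of $\Theta_j$ smaller than $p$.

\begin{lemma}\label{lem:invariant}
For each $j$ with $0\le j\le J$ there is a selection $\mathcal T_j$ such that
\begin{enumerate}
\item[(a)] $\mathcal T_j(k)\subset\Theta_j$ for all $k\in S$;
\item[(b)] $\mathcal T_j(k)$ is an initial segment of $\Theta_j$ for all $k\in S^\circ$;
\item[(c)] $\mathcal T_j(k_3)=\Theta_j\cap[1,|B(k_3)|]$.
\end{enumerate}
\end{lemma}

So the description is correct at five times, has no holes at three times, and is complete at one time. Since $|B(k_3)|\ge N$, property (c) shows that $\mathcal T_j$ has at least one track. We record what the invariant says about the first one.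

\begin{lemma}\label{lem:first}
Let $\mathcal T_j$ satisfy \textup{(a)--(c)} and let $\rho$ be its first track. Then $\rho=\mathsf F(1,p_0)$ with $p_0=\min\Theta_j$, and $P_\rho(k)=p_0=\min\mathcal T_j(k)$ for all $k\ge2$.
\end{lemma}

\begin{proof}
Middle letters of $\mathcal T_j(k)$ are preceded by a track of $\mathcal T_j$, so $P_\rho(k)=\min\mathcal T_j(k)$. By (b) this equals $p_0$ for $k\in S^\circ$. So $\rho$ has speed $0$, and Lemma~\ref{lem:tracks}(c) applies.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key} from Lemma~\ref{lem:invariant}]
We have $\Theta_J=\{p_0+lN:l\ge0\}$ with $p_0\le N$. Since $|B(k_3)|\ge2N$, property (c) gives $p_0,\,p_0+N\in\mathcal T_J(k_3)$. The first track is $\rho=\mathsf F(1,p_0)$, so block $1$ has type $\mathsf A$ or $\mathsf F$.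

If it has type $\mathsf A$, the letters $(1,p_0;0)$ and $(1,p_0;1)$ lie in $\Theta_J$ at time $k_3$, at distance $|x_1|$. So $N$ divides $|x_1|$, contrary to $0<|x_1|<N$.

Let it have type $\mathsf F$. If $\rho$ were the only track, there would be no block of type $\mathsf A$ and $\mathcal T_J(k_3)$ would have one element. So there is a track $\tau$ of $\mathcal T_J$ that follows $\rho$. No middle letter of $\mathcal T_J(k)$ lies between $\rho$ and $\tau$, because $\rho$ is not in a block of type $\mathsf A$. By (b), $P_\tau(k)=p_0+N$ for $k\in S^\circ$. So $\tau$ has speed $0$, and Lemma~\ref{lem:tracks}(c) gives $p_0+N\le|x_1|$, contrary to $|x_1|<N$.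
\end{proof}

It remains to prove Lemma~\ref{lem:invariant}. For $j=0$ select every letter and give every block the type $\mathsf A$; then $\mathcal T_0(k)=\{1,\dots,|B(k)|\}$. Now let $j<J$ and let $\mathcal T=\mathcal T_j$ satisfy (a)--(c). We drop the index $j$ from $w_j,h_j,M_j,\mu_j$, and ``arc'' means arc of $\Theta_j$. For a track $\tau$ of $\mathcal T$ and $k\in S$, property (a) allows us to define
\[
\varphi_\tau(k)=h(P_\tau(k))\le M .
\]
The \emph{height} of a letter of $\mathcal T(k)$ is the value of $h$ at its position.

\subsection{Heights along the tracks}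

To compute $\varphi_\tau$ we add up weights from the first track $\rho$, where $h(P_\rho(k))=h(p_0)=0$, to $\tau$. A \emph{gap} is a pair $\tau<\tau'$ of consecutive tracks of $\mathcal T$; it \emph{precedes} a track $\tau''$ if $\tau'\le\tau''$. There are three kinds.
\begin{itemize}
\item The gap is \emph{repeating} if $\tau=\mathsf F(i,\max Q_i)$ and $\tau'=\mathsf L(i,\min Q_i)$ for a block $i$ of type $\mathsf A$.
\item Otherwise $\mathcal T(k)$ has no element strictly between $P_\tau(k)$ and $P_{\tau'}(k)$, and for $k\in S^\circ$ the word between $\tau$ and $\tau'$ is an arc by (b). The gap is \emph{fixed} if $\tau,\tau'$ have the same speed; its word is then one and the same arc at all times $k\geq 2$, by Lemma~\ref{lem:tracks}(b).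
\item The gap is \emph{growing} if it is not repeating and the speeds differ; its word has length $a+gk$ with $g\ge1$.
\end{itemize}
Let block $i$ have type $\mathsf A$, with $Q_i=\{q_1<\dots<q_t\}$. Consecutive elements of $\mathcal T(k)$ in this block are separated by words that do not depend on $k$: the $t-1$ \emph{inner words}, which are the factors of $x_i$ in positions $q_l+1,\dots,q_{l+1}$, and the \emph{wrap word} $v_i$, which is the suffix of $x_i$ after position $q_t$ followed by the prefix of length $q_1$. All of them occur at time $k_3\ge2$ between consecutive elements of $\mathcal T(k_3)$, so they are arcs by (b). Let $W_i$ be the sum of the weights of $v_i$ and of the $t-1$ inner words. From $(i,q;r)$ to $(i,q;r+1)$ one reads each of these words once. Hence, by (b),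
\begin{equation}\label{eq:step}
\text{height of }(i,q;r+1)=\text{height of }(i,q;r)+W_i\qquad(k\in S^\circ,\ q\in Q_i,\ 0\le r<k-1).
\end{equation}
The repeating gap of block $i$ consists of $k-1$ wrap words and $k-2$ full sets of inner words, of total weight $(k-2)W_i+w(v_i)$.

In case (ii) of the sieve there is no growing gap, since its words at the times $k_2$ and $k_3$ would be arcs of different lengths. In case (i) a growing gap has weight $(a+gk)^2-\mu$ at the times $k\in S^\circ$. For a track $\tau$ of $\mathcal T$ define the polynomial
\[
\pi_\tau(k)=\sum_{\text{fixed}}w(e)+\sum_{\text{repeating}}\bigl((k-2)W_i+w(v_i)\bigr)+\sum_{\text{growing}}\bigl((a+gk)^2-\mu\bigr),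
\]
where the sums run over the gaps that precede $\tau$ and $e$ is the word of a fixed gap. By (b), $\varphi_\tau=\pi_\tau$ on $S^\circ$.

\begin{lemma}\label{lem:convex}
If $\varphi_\tau(k_3)=M$, then no growing gap precedes $\tau$.
\end{lemma}

\begin{proof}
Otherwise $\pi_\tau$ is a quadratic polynomial with leading coefficient $\sum g^2>0$. It is strictly convex, so $\varphi_\tau(k_3)<\max(\varphi_\tau(k_2),\varphi_\tau(k_4))\le M$.
\end{proof}

At the extreme times $k_1,k_5$ only (a) is available, and $\Theta_j$ might have elements that $\mathcal T(k)$ misses. The next lemma excludes this up to the first growing gap.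

\begin{lemma}\label{lem:extend}
Suppose no growing gap precedes $\tau$. Then $\varphi_\tau=\pi_\tau$ on all of $S$, so $\varphi_\tau$ is affine on $S$. Moreover \eqref{eq:step} holds for all $k\in S$, provided $(i,q;r+1)$ has position at most $P_\tau(k)$.
\end{lemma}

\begin{proof}
Let $k\in S$, and let $p<p'\le P_\tau(k)$ be consecutive elements of $\mathcal T(k)$. The word $e=\zeta(p,p']$ is the word of a fixed gap, an inner word or a wrap word, so it is an arc. We have $p\in\Theta_j$ by (a). Lemma~\ref{lem:local}(b) gives $h(p')=h(p)+w(e)$. Adding these relations from $p_0=\min\mathcal T(k)$, where $h=0$, up to $P_\tau(k)$ gives $\varphi_\tau(k)=\pi_\tau(k)$, and adding them from $(i,q;r)$ to $(i,q;r+1)$ gives \eqref{eq:step}.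
\end{proof}

\subsection{The next selection}

The new selection should consist of the letters of height $M$, but heights are under control only up to the first growing gap. We cut at the last summit of $B(k_3)$ and show that this comes early enough. Let
\[
p^*=\max\bigl(\Theta_{j+1}\cap[1,|B(k_3)|]\bigr),
\]
which exists because $|B(k_3)|\ge N$. By (c), $p^*\in\mathcal T(k_3)$. Suppose $p^*$ is the position of a middle letter $(i,q;r)$. By \eqref{eq:step} the letters $(i,q;r\pm1)$ have heights $M\pm W_i\le M$, so $W_i=0$, and $(i,q;r+1)$ gives a larger element of $\Theta_{j+1}$ in $B(k_3)$. This contradicts the choice of $p^*$. So $p^*=P_\sigma(k_3)$ for a track $\sigma$ of $\mathcal T$, and $\varphi_\sigma(k_3)=M$. By Lemma~\ref{lem:convex} no growing gap precedes $\sigma$, so Lemma~\ref{lem:extend} applies to every track $\tau\le\sigma$ of $\mathcal T$.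

Call a track $\tau$ of $\mathcal T$ a \emph{top track} if $\tau\le\sigma$ and $\varphi_\tau(k)=M$ for all $k\in S$.

\begin{lemma}\label{lem:top}
Let $\tau$ be a track of $\mathcal T$ and $k\in S^\circ$. If $P_\tau(k)\le P_\sigma(k)$ and $\varphi_\tau(k)=M$, then $\tau$ is a top track.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:tracks}(a), $\tau\le\sigma$. So $\varphi_\tau$ is affine on $S$ and bounded by $M$, and it takes the value $M$ at a point $k$ that has elements of $S$ on both sides. Hence it is constant.
\end{proof}

This is where $k_1$ and $k_5$ are used: they flank $k_2$ and $k_4$. Define the selection $\mathcal T'$ as follows. Keep $q\in R_i$ if $\mathsf C(i,q)$ is a top track. In a block of type $\mathsf F$ or $\mathsf L$, keep $q\in Q_i$ if its track is a top track, and keep the type. In a block $i$ of type $\mathsf A$: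
\begin{itemize}
\item if $W_i=0$, keep the $q\in Q_i$ for which $\mathsf F(i,q)$ is a top track, with type $\mathsf A$;
\item if $W_i<0$, keep the $q\in Q_i$ for which $\mathsf F(i,q)$ is a top track, with type $\mathsf F$;
\item if $W_i>0$, keep the $q\in Q_i$ for which $\mathsf L(i,q)$ is a top track, with type $\mathsf L$.
\end{itemize}

\emph{Every track of $\mathcal T'$ is a top track.} Only $\mathsf L(i,q)$ in the case $W_i=0$ needs an argument. At time $k_3$ the letter $(i,q;0)$ has height $M$, so by \eqref{eq:step} the letter $(i,q;k_3-1)$ has height $M$. Its position lies in $\Theta_{j+1}$ and is therefore at most $p^*=P_\sigma(k_3)$. Lemma~\ref{lem:top} applies. Since each middle letter of $\mathcal T'(k)$ precedes a track of $\mathcal T'$, we also obtain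
\begin{equation}\label{eq:below}
\mathcal T'(k)\subset[1,P_\sigma(k)]\qquad(k\ge2).
\end{equation}

\emph{Property \textup{(a)} for $\mathcal T'$.} Let $k\in S$. Letters on top tracks have height $M$, so their positions lie in $\Theta_{j+1}$. A middle letter $(i,q;r)$ of $\mathcal T'(k)$ belongs to a block with $W_i=0$. By Lemma~\ref{lem:extend} with $\tau=\mathsf L(i,q)\le\sigma$, all copies of this letter have the height of $(i,q;0)$, which is $M$.

\emph{Properties \textup{(b)} and \textup{(c)} for $\mathcal T'$.} We show that
\begin{equation}\label{eq:exact}
\mathcal T'(k)=\Theta_{j+1}\cap[1,P_\sigma(k)]\qquad(k\in S^\circ).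
\end{equation}
This is an initial segment of $\Theta_{j+1}$, which is (b), and for $k=k_3$ it equals $\Theta_{j+1}\cap[1,|B(k_3)|]$ by the definition of $p^*$, which is (c). The inclusion $\subset$ follows from (a) and \eqref{eq:below}. Conversely, let $p\in\Theta_{j+1}$ with $p\le P_\sigma(k)$. Since $P_\sigma(k)\in\mathcal T(k)$ and $\mathcal T(k)$ is an initial segment of $\Theta_j$, we have $p\in\mathcal T(k)$, and $h(p)=M$. If the letter at $p$ lies in a constant or in a block of type $\mathsf F$ or $\mathsf L$, it is on a track of $\mathcal T$, which is a top track by Lemma~\ref{lem:top} and was kept. Otherwise it is a letter $(i,q;r)$ in a block of type $\mathsf A$. By \eqref{eq:step}, $r<k-1$ implies $M+W_i\le M$, and $r>0$ implies $M-W_i\le M$.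
\begin{itemize}
\item If $W_i<0$, then $r=0$. The letter is on $\mathsf F(i,q)$, a top track by Lemma~\ref{lem:top}, and $q$ was kept with type $\mathsf F$.
\item If $W_i>0$, then $r=k-1$. The letter is on $\mathsf L(i,q)$, a top track by Lemma~\ref{lem:top}, and $q$ was kept with type $\mathsf L$.
\item If $W_i=0$, then $(i,q;0)$ has height $M$ and position at most $p\le P_\sigma(k)$. So $\mathsf F(i,q)$ is a top track by Lemma~\ref{lem:top}, and $q$ was kept with type $\mathsf A$, in all copies.
\end{itemize}
In each case $p\in\mathcal T'(k)$. This proves \eqref{eq:exact}, so $\mathcal T_{j+1}=\mathcal T'$ has the required properties. Lemma~\ref{lem:invariant}, and with it Proposition~\ref{prop:key}, is proved.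

\section{Where an $\omega$-pattern leaves $y^\omega$}\label{sec:exit}

For large $k$ the word $X(k)$ begins like the \emph{head} of the $\omega$-pattern $X$, defined by $\operatorname{head}(X)=s_0x_1^\omega$ if $m\ge1$ and $\operatorname{head}(X)=s_0$ if $m=0$. Fix a primitive word $y$ of length $N$. If the head equals $y^\omega$, the first block can be moved to the front.

\begin{lemma}\label{lem:absorb}
Let $m\ge1$ and $\operatorname{head}(X)=y^\omega$. Then there is $p\ge1$ such that $X(k)=y^{pk}X_1(k)$ for all $k\ge0$, where $X_1=(s_0s_1,x_2,s_2,\dots,x_m,s_m)$ has $m-1$ blocks.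
\end{lemma}

\begin{proof}
We have $y^\omega=s_0z^\omega$ for a conjugate $z$ of $y$, and $x_1^\omega=z^\omega$. By Lemma~\ref{lem:fw}(b), $x_1=z^p$ with $p\ge1$. The words $s_0x_1^k$ and $y^{pk}s_0$ are prefixes of $y^\omega$ of the same length $|s_0|+pkN$, so they are equal.
\end{proof}

If the head differs from $y^\omega$, the place where it leaves $y^\omega$ predicts where $X(k)$ does. The prediction is never too late by more than one period, and it is rarely too early by much.

\begin{lemma}\label{lem:exit}
Let $\operatorname{head}(X)\ne y^\omega$ and $D=\operatorname{lcp}(\operatorname{head}(X),y^\omega)$.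
\begin{enumerate}
\item[(a)] $\operatorname{lcp}(X(k),y^\omega)\ge D-N$ for all $k\ge1$.
\item[(b)] There are no integers $2\le k_1<\dots<k_5$ such that $\operatorname{lcp}(X(k_i),y^\omega)\ge D+2Nk_i/k_1$ for $i=1,\dots,5$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $m=0$, then $\operatorname{lcp}(X(k),y^\omega)=D$ for all $k$, and both parts hold. Let $m\ge1$. Whenever $D\ge|s_0|$, we can write $y^\omega=s_0z^\omega$ with $z$ conjugate to $y$, hence primitive of length $N$; then $x_1^\omega\ne z^\omega$, and Lemma~\ref{lem:fw}(a) gives
\begin{equation}\label{eq:D}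
D-|s_0|=\operatorname{lcp}(x_1^\omega,z^\omega)<|x_1|+N .
\end{equation}

(a) Both $X(k)$ and the head begin with $s_0x_1$, so $\operatorname{lcp}(X(k),y^\omega)\ge\min(D,|s_0x_1|)$. If $D>|s_0x_1|$, then \eqref{eq:D} gives $|s_0x_1|>D-N$.

(b) Suppose such $k_i$ exist. The word $X(k_1)$ and the head share the prefix $s_0x_1^{k_1}$. If this prefix were longer than $D$, then $X(k_1)$ would differ from $y^\omega$ in letter number $D+1$, whereas $\operatorname{lcp}(X(k_1),y^\omega)>D$. So $|s_0|+k_1|x_1|\le D$, and \eqref{eq:D} gives $k_1|x_1|<|x_1|+N$. As $k_1\ge2$, we obtain $|x_1|<N$ and $k_1|x_1|<2N$.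

To apply Proposition~\ref{prop:key} we need a finite pattern that has length at least $2N$ and is still short enough to lie within the common prefix at all five times. Write $X(k)=s_0X'(k)$ and cut $X'(k_1)$ after its letter number $2N$, which lies beyond the block $x_1^{k_1}$. If this letter lies in $s_i$ with $i\ge1$, let $v$ be the prefix of $s_i$ that ends with it and put $B=(x_1,s_1,\dots,x_i,v)$. If it lies in copy number $r$ of $x_i$, with $i\ge2$ and $0\le r<k_1$, let $v$ be the prefix of $x_i$ that ends with it and put $B=(x_1,s_1,\dots,x_{i-1},s_{i-1}x_i^rv)$. For $k\ge k_1$ the word $B(k)$ is a prefix of $X'(k)$; in the second case this holds because $r+1\le k$. Moreover $|B(k)|=A+dk$ with $A,d\ge0$ and $A+dk_1=2N$, so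
\[
2N\le|B(k)|\le 2Nk/k_1\qquad(k\ge k_1).
\]
This proportional growth is the reason for the factor $k_i/k_1$ in the statement. Now $|s_0B(k_i)|\le D+2Nk_i/k_1$, so $s_0B(k_i)$ is a prefix of $y^\omega=s_0z^\omega$, and $B(k_i)$ is a prefix of $z^\omega$ for $i=1,\dots,5$. Since $|x_1|<N$ and $|B(k_3)|\ge2N$, this contradicts Proposition~\ref{prop:key}.
\end{proof}

\section{Proof of Theorem~\ref{thm:omega}}\label{sec:proof}

Let $X=(s_0,x_1,\dots,x_m,s_m)$ and $Y=(t_0,y_1,\dots,y_n,t_n)$, let $K$ be the set of $k\ge0$ with $X(k)=Y(k)$, and suppose $|K|\ge23$. We show $K=\mathbb N$ by induction on $m+n$. If $m+n=0$, neither side depends on $k$. Let $m+n\ge1$. Every reduction below replaces the equation by one with the same solution set.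

Exchanging $X$ and $Y$ if necessary, we may assume $n\ge1$ and $|t_0|\le|s_0|$, where $|s_0|=\infty$ if $m=0$. For $k\in K$ both $t_0$ and $s_0$ are prefixes of $X(k)=Y(k)$, so $t_0$ is a prefix of $s_0$. Cancel it, so that $t_0$ is empty. Let $y$ be a primitive word of which $y_1$ is a power, and $N=|y|$. Then $\operatorname{head}(Y)=y^\omega$, and Lemma~\ref{lem:absorb} gives $Y(k)=y^{qk}Y_1(k)$ with $q\ge1$, where $Y_1$ has $n-1$ blocks.

\emph{Case 1: $\operatorname{head}(X)=y^\omega$ and $m\ge1$.} Then $X(k)=y^{pk}X_1(k)$ with $p\ge1$, where $X_1$ has $m-1$ blocks. Cancel $y^{\min(p,q)k}$. If $p\ne q$, a block $(y^{|p-q|})^k$ remains at the front of one side. The new equation has at most $(m-1)+(n-1)+1<m+n$ blocks, and induction applies.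

\emph{Case 2: $\operatorname{head}(X)=y^\omega$ and $m=0$.} Then $X(k)=y^\omega$, and $X(k)=Y(k)$ is equivalent to $y^\omega=Y_1(k)$, an equation with $n-1$ blocks. Induction applies.

\emph{Case 3: $\operatorname{head}(X)\ne y^\omega$.} Apply Lemma~\ref{lem:absorb} to $Y,Y_1,\dots$ as long as the current pattern has a block and its head is $y^\omega$. We arrive at $Y(k)=y^{\kappa k}Y'(k)$ for all $k$, with an integer $\kappa\ge1$, where either $Y'$ has no block and equals $y^\omega$, or $\operatorname{head}(Y')\ne y^\omega$. In the first situation $Y(k)=y^\omega$ for all $k$, the equation $X(k)=y^\omega$ has $m<m+n$ blocks, and induction applies. In the second situation we show $|K|\le22$, a contradiction.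

Let $D=\operatorname{lcp}(\operatorname{head}(X),y^\omega)$ and $E=\operatorname{lcp}(\operatorname{head}(Y'),y^\omega)$; both are finite. The left side is expected to leave $y^\omega$ after $D$ letters and the right side after $\kappa Nk+E$ letters. The difference, measured in periods, is
\[
u_k=\kappa k+\frac{E-D}{N},\qquad\text{and}\qquad u_{k'}-u_k\ge k'-k\quad\text{for }k'>k .
\]
For $k\in K$ the two sides leave $y^\omega$ at the same place:
\[
\operatorname{lcp}(X(k),y^\omega)=\kappa Nk+\operatorname{lcp}(Y'(k),y^\omega),
\]
where both sides may be infinite. Insert $\kappa Nk=Nu_k+D-E$ and apply Lemma~\ref{lem:exit}(a), once to $Y'$ and once to $X$. For $k\in K$ with $k\ge1$ this gives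
\begin{align}
\operatorname{lcp}(X(k),y^\omega)&\ge\kappa Nk+E-N=D+N(u_k-1),\label{eq:left}\\
\operatorname{lcp}(Y'(k),y^\omega)&\ge D-N-\kappa Nk=E+N(-u_k-1).\label{eq:right}
\end{align}
So a solution with large $u_k$ forces $X$ to run past its expected exit, and a solution with large $-u_k$ forces $Y'$ to do so. We count the elements $k\ge2$ of $K$ in three ranges.

\emph{At most $4$ have $u_k\ge3$.} Suppose $2\le k_1<\dots<k_5$ are such elements. Since $2/k_1\le1$,
\[
u_{k_i}-1\ge2+(k_i-k_1)\ge2+\frac{2(k_i-k_1)}{k_1}=\frac{2k_i}{k_1}.
\]
With \eqref{eq:left} this contradicts Lemma~\ref{lem:exit}(b) for $X$.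

\emph{At most $8$ have $u_k\le-5$.} Here the overshoot $-u_k-1$ decreases in $k$ while the required amount $2k_i/k_1$ increases, so we split the range in two. Let $Q$ be the set of these elements. It is finite because $u_k\to\infty$. Let $Q\ne\emptyset$ and $\ell=\max Q$; then $-u_k\ge-u_\ell+(\ell-k)\ge5+\ell-k$ for $k\in Q$. If five elements $k_1<\dots<k_5$ of $Q$ lie in $(\ell/2,\ell]$, then $k_i/k_1<2$, so $-u_{k_i}-1\ge4>2k_i/k_1$. If five elements of $Q$ are at most $\ell/2$, then $-u_{k_i}-1\ge4+\ell-k_i\ge4+k_i>2k_i/k_1$, because $k_1\ge2$. In both cases \eqref{eq:right} contradicts Lemma~\ref{lem:exit}(b) for $Y'$. So $|Q|\le4+4$.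

\emph{At most $8$ have $-5<u_k<3$.} The numbers $u_k$ are at least $1$ apart, and the open interval has length $8$.

Together with $k=0$ and $k=1$ we get $|K|\le2+4+8+8=22$. This contradiction completes the proof of Theorem~\ref{thm:omega}, and hence of Theorem~\ref{thm:main}. \qed

\begin{remark}
The equation of Proposition~\ref{prop:lower}, with $\#^\omega$ appended, falls under Case 3 with $y=y_1$, $N=7$, $\kappa=1$. The head of the left side is $s(ab)^\omega=y^2\,bababa\cdots$ and $y=bababba$, so $D=14+5=19$. The head of $Y'$ is $(bab)^\omega=babb\cdots$, so $E=3$. Thus $u_k=k-16/7$, and the solutions $k=1,2,3$ are the three integers nearest to the point where the two expected exits cross.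
\end{remark}

\begin{thebibliography}{1}

\bibitem{weighted}
\emph{Studying Word Equations by a Method of Weighted Frequencies},
\texttt{https://amsaar.gitlab.io/articles/sa18fi.pdf}.

\end{thebibliography}
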